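# Maximal connected Hausdorff spaces, strict $\sigma$-discreteness, and measurable cardinals

## Independence of strict $\sigma$-discreteness, and its exact strength

**Main Theorem.** Let (S) be the statement "every Hausdorff maximal connected space is strictly $\sigma$-discrete". ZFC does not refute (S), and, if measurable cardinals are consistent, ZFC does not prove (S). Precisely, the following hold.

**Theorem A.** If $\kappa>\omega$ is measurable in $V$ and $G$ is generic for adding $\kappa$ Cohen reals, then in $V[G]$ there is a maximal connected topology on $(0,1)$, finer than the Euclidean one (hence Hausdorff), which is not strictly $\sigma$-discrete. It is a Baire space, and no nonempty open subset of it is a countable union of discrete subspaces.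

**Theorem B.** If $V=L$, every Hausdorff maximal connected space (indeed every submaximal space without isolated points) is strictly $\sigma$-discrete.

**Theorem C.** If some submaximal space without isolated points (in particular, some Hausdorff maximal connected space) is not strictly $\sigma$-discrete, then there is an inner model with a measurable cardinal. Hence "ZFC + some Hausdorff maximal connected space is not strictly $\sigma$-discrete" is equiconsistent with "ZFC + there is a measurable cardinal".

The question whether (S) holds comes from the paper "When Do Connected Spaces Have Nice Connected Preimages?". Here is what the words mean.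

**Definition.** A topological space $X$ is *maximal connected* if $X$ is connected and every topology on the set $X$ strictly finer than that of $X$ is disconnected. It is *strictly $\sigma$-discrete* if $X=\bigcup_{n\in\omega}D_n$ with each $D_n$ a closed discrete subspace of $X$. It is *crowded* if it has no isolated points, and *submaximal* if all its dense subsets are open.

So a maximal connected space has as many open sets as connectedness allows, and (S) asks whether this forces the space to fall apart into countably many closed discrete pieces. Theorems A and B together give the independence: $V=L$ is consistent if ZFC is, so (S) cannot be refuted; and a forcing extension of a model with a measurable cardinal violates (S). Theorem C is not needed for the independence. It shows that the measurable cardinal in Theorem A cannot be avoided.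

Throughout, $\mathfrak c=2^\omega$, $Fn(E,2)$ is the set of finite partial functions from $E$ to $2$, a *$\sigma$-ideal* on a set is a proper ideal closed under countable unions (for example the countable subsets of $(0,1)$), and "for $I$-almost all" means for all but a set in $I$. A cardinal $\kappa>\omega$ is *measurable* if there is a $\kappa$-complete nonprincipal ultrafilter on $\kappa$. We use the textbook fact that measurable cardinals are inaccessible, so $2^\omega<\kappa$.

## Small examples, and why maximal connected spaces are submaximal

The Sierpiński space $\{0,1\}$ with open sets $\emptyset,\{1\},\{0,1\}$ is maximal connected, since the only strictly finer topology is discrete. It is not strictly $\sigma$-discrete: its closed sets are $\emptyset,\{0\},\{0,1\}$, and $\{0,1\}$ is not discrete. So without separation axioms there is nothing to ask. At the other end, every countable $T_1$ space is strictly $\sigma$-discrete, being a countable union of closed singletons. The Euclidean interval $(0,1)$ is not strictly $\sigma$-discrete, because its closed discrete subsets are countable. But it is not maximal connected, as the next lemma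 shows: the set $(0,1)\setminus\{\frac12+\frac1n:n\ge3\}$ is dense and not open.

**Lemma 1.** A maximal connected space is submaximal. A connected $T_1$ space with at least two points is crowded.

*Proof.* Let $(X,\tau)$ be maximal connected and $D\subseteq X$ dense. The topology generated by $\tau\cup\{D\}$ is $\{U\cup(W\cap D):U,W\in\tau\}$; closure under unions is clear, and
$$(U\cup(W\cap D))\cap(U'\cup(W'\cap D))=(U\cap U')\cup\bigl(((U\cap W')\cup(W\cap U')\cup(W\cap W'))\cap D\bigr).$$
Suppose $X$ is the union of two disjoint nonempty sets $U_1\cup(W_1\cap D)$ and $U_2\cup(W_2\cap D)$ of this kind. Then $U_1\cup W_1$ and $U_2\cup W_2$ are nonempty $\tau$-open sets covering $X$. A point of $D$ in both would lie in both of the given disjoint sets. So the intersection $(U_1\cup W_1)\cap(U_2\cup W_2)$ is an open set missing the dense set $D$, hence empty, and $\tau$ is disconnected, a contradiction. So the generated topology is connected. By maximality it equals $\tau$, and $D\in\tau$. For the second statement, an isolated point of a $T_1$ space is clopen, which contradicts connectedness if there is a second point. $\square$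

**A $T_1$ example without forcing.** If only $T_1$ is required, a measurable cardinal refutes the analogue of (S) at once. Let $U$ be a $\kappa$-complete nonprincipal ultrafilter on $\kappa>\omega$, and give $\kappa$ the topology $U\cup\{\emptyset\}$. Complements of singletons are in $U$, so the space is $T_1$. Two nonempty open sets always meet, so it is connected (and not Hausdorff). A strictly finer topology contains a nonempty $A\notin U$; then $\kappa\setminus A\in U$ is open too, and the finer topology is disconnected. If $D\in U$ were a discrete subspace and $x\in D$, some $W\in U$ would satisfy $W\cap D=\{x\}$, so $\{x\}\in U$, which is false. So discrete subspaces are not in $U$, and by countable completeness $\kappa$ is not a union of countably many of them.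

With a nonprincipal ultrafilter on $\omega$ in place of $U$ the same argument gives a countable $T_1$ maximal connected space. It is crowded, and it is visibly submaximal (a set is dense iff it meets every member of the ultrafilter iff it belongs to it), but it is countable and so strictly $\sigma$-discrete. Countable completeness is what makes the example on $\kappa$ work. To get a Hausdorff example we attach ultrafilters to the points of an interval.

## Two ultrafilters at every point of the interval

Let $X=(0,1)$. In intervals such as $(y,x)$ the letter $y$ always denotes a point of $X$. For every $x\in X$ fix ultrafilters $\Phi_x^-$ and $\Phi_x^+$ on the set $X$ such that $(y,x)\in\Phi_x^-$ for all $y<x$ and $(x,y)\in\Phi_x^+$ for all $y>x$. So $\Phi_x^-$ looks at $x$ from the left and $\Phi^+_x$ from the right. For $A\subseteq X$ put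
$$\theta(A)=\{x\in X:A\in\Phi_x^-\cap\Phi_x^+\},\qquad \tau=\{A\subseteq X:A\subseteq\theta(A)\}.$$
We say that $x$ *splits* $A$ if exactly one of $\Phi_x^-,\Phi_x^+$ contains $A$. For instance, $\frac12$ splits $(0,\frac12)$.

**Lemma 2.** (i) $\theta$ is monotone, $\theta(A\cap B)=\theta(A)\cap\theta(B)$, $\theta(\emptyset)=\emptyset$, $\theta(X)=X$. The family $\tau$ is a topology which contains the Euclidean one; in particular it is Hausdorff. Moreover $\theta(\{x\})=\emptyset$ for every $x$.

(ii) If $A\cap\theta(A)\in\tau$ for every $A\subseteq X$, then every topology strictly finer than $\tau$ is disconnected.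

(iii) If $A$ is $\tau$-clopen, then no point splits $A$.

*Proof.* (i) The identities for $\theta$ hold because the $\Phi_x^\pm$ are ultrafilters. They give that $\tau$ contains $\emptyset$ and $X$ and is closed under finite intersections; monotonicity gives closure under unions. If $W$ is Euclidean open and $x\in W$, then $W$ contains some $(y,x)$ and some $(x,y')$, so $x\in\theta(W)$. Finally, for every $x'$ there is $y<x'$ with $x\notin(y,x')$, so $\{x\}\notin\Phi_{x'}^-$.

(ii) Let $\sigma\supsetneq\tau$ be a topology, $A\in\sigma\setminus\tau$, and $x\in A\setminus\theta(A)$. Say $A\notin\Phi_x^-$; the case $A\notin\Phi_x^+$ is symmetric. Put $C=(X\setminus A)\cup[x,1)$. Then $X\setminus A\in\Phi_x^-$ and $(x,1)\in\Phi_x^+$, so $C\in\Phi_x^-\cap\Phi_x^+$ and $x\in C\cap\theta(C)=:O$, which is $\tau$-open by assumption. Now $A\cap O\in\sigma$ contains $x$, and $A\cap O\cap(0,x)\subseteq A\cap(X\setminus A)=\emptyset$. Hence $[x,1)=(A\cap O)\cup(x,1)\in\sigma$. Since also $(0,x)\in\sigma$, the topology $\sigma$ is disconnected.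

(iii) Every $x$ lies in $A\subseteq\theta(A)$ or in $X\setminus A\subseteq\theta(X\setminus A)$; in either case $x$ does not split $A$. $\square$

So we want the *coherence* condition in (ii), and enough splitting to make $\tau$ connected. The obvious attempts meet one of two obstacles.

**Arbitrary ultrafilters fail at coherence.** Let $Q$ be the set of rationals in $X$, and choose $\Phi_x^\pm\ni Q$ for $x\notin Q$ and $\Phi_x^\pm\ni X\setminus Q$ for $x\in Q$. This is possible because both sets are dense. If $A\in\tau$ contains a point outside $Q$, then $A$ meets $Q$; if it contains a point of $Q$, it meets $X\setminus Q$. So $X\setminus Q$ is $\tau$-dense, but it is not $\tau$-open: no point of it lies in $\theta(X\setminus Q)$. By Lemma 1, $\tau$ is not maximal connected. The trouble is that the points do not see the sets to which they belong.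

**Perfectly coherent ultrafilters fail at connectedness.** Let $E$ and $X\setminus E$ be dense, and suppose every $x\in E$ has $E\in\Phi_x^\pm$ and every $x\notin E$ has $X\setminus E\in\Phi_x^\pm$. Then $E$ and $X\setminus E$ are both in $\tau$, so $\tau$ is disconnected.

So *most* points should see the sets to which they belong, while a negligible set of exceptional points should split everything that threatens to be clopen. We make this precise with a $\sigma$-ideal $I$ measuring "negligible". Then the exceptional points must be few for $I$ and yet numerous enough to serve all possible sets $A$.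

## An ideal, an independent family and a null set: hypothesis (H)

**Hypothesis (H).** There are a $\sigma$-ideal $I$ on $X=(0,1)$, a family $(E_f)_{f\in F}$ of subsets of $X$ and a set $N\in I$ as follows. For $s\in Fn(F,2)$ put $E_s=\{x\in X:\forall f\in\mathrm{dom}\,s\ (x\in E_f\leftrightarrow s(f)=1)\}$, and let $\chi_x\in2^F$ be given by $\chi_x(f)=1$ iff $x\in E_f$.

- (a) $J\cap E_s\notin I$ for every nonempty open interval $J\subseteq X$ and $s\in Fn(F,2)$.
- (b) For every $A\subseteq X$ and $I$-almost all $x\in A$ there are an open interval $J\ni x$ with rational endpoints and $s\in Fn(F,2)$, $s\subseteq\chi_x$, with $(J\cap E_s)\setminus A\in I$.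
- (c) $|N\cap P|=\mathfrak c$ for every Cantor set $P\subseteq X$.

For example, $E_{\{(f,1),(f',0)\}}=E_f\setminus E_{f'}$ and $E_\emptyset=X$. Clause (a) says that the $E_f$ are independent modulo $I$ inside every interval. Clause (b) says that almost every point of $A$ lies in a "box" $J\cap E_s$ that is almost contained in $A$. Clause (c) says that the null set $N$ is large in cardinality. Clause (b) is the demanding one. With $F=\emptyset$ and $I$ the Lebesgue null sets it fails: if $A$ is closed, nowhere dense and of positive measure, then $J\setminus A$ contains an interval for every interval $J$.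

## Hypothesis (H) gives the space

**Proposition 3.** Assume (H). Then there is a maximal connected topology $\tau$ on $X=(0,1)$, finer than the Euclidean one, which is Baire and in which no nonempty open set is a countable union of discrete subspaces; in particular it is not strictly $\sigma$-discrete.

**Step 1: special points.** *This step reserves, inside $N$, exceptional points for every situation in which a split will be needed.* By (a), $f\mapsto E_f$ is injective: if $E_f=E_{f'}$ with $f\ne f'$, then $E_{\{(f,1),(f',0)\}}=\emptyset\in I$. So $|F|\le2^{\mathfrak c}$. By the Hewitt–Marczewski–Pondiczery theorem there is a dense set $\{(h_i,h'_i):i<\mathfrak c\}$ in $2^F\times2^F$. (The proof here is short. Regard the disjoint union of two copies of $F$ as a subset $F'$ of the space $2^{2^{\omega}}$, which has a base of $\mathfrak c$ clopen sets. The characteristic functions on $F'$ of finite unions of basic clopen sets are at most $\mathfrak c$ many, and they are dense in $2^{F'}$ since finitely many distinct points have disjoint basic clopen neighborhoods.)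

For open $V_1,V_2\subseteq X$ let
$$M(V_1,V_2)=\{x\in X:\ V_1\cap(y,x)\neq\emptyset\ \text{ for all } y<x,\ \text{ and }\ V_2\cap(x,y)\ne\emptyset\ \text{ for all } y>x\}.$$
So $x$ is a left-limit of $V_1$ and a right-limit of $V_2$. For example, $M((0,\frac12),(\frac12,1))=\{\frac12\}$, $M((\frac12,1),(0,\frac12))=\emptyset$, and $M(X,X)=X$. The set of left-limits of $V_1$ is $\bigcap_n\bigcup_{v\in V_1}\bigl((v,v+\frac1n)\cap X\bigr)$, and similarly on the right, so $M(V_1,V_2)$ is a $G_\delta$ set. If it is uncountable, it contains a Cantor set, and by (c) $|N\cap M(V_1,V_2)|=\mathfrak c$.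

Let $\mathcal P$ be the set of pairs $(V_1,V_2)$ with $M(V_1,V_2)$ uncountable; $|\mathcal P|\le\mathfrak c$. By induction of length $\mathfrak c$ choose distinct points
$$x(V_1,V_2,i)\in N\cap M(V_1,V_2)\qquad((V_1,V_2)\in\mathcal P,\ i<\mathfrak c).$$
At each stage fewer than $\mathfrak c$ points have been used, so there is room. Call these points *special*. They all lie in $N\in I$.

**Step 2: the ultrafilters.** *This step makes nonspecial points coherent and special points splitting.* For each $x\in X$ choose ultrafilters $\Phi_x^-,\Phi_x^+$ on $X$, disjoint from $I$, with $(y,x)\in\Phi_x^-$ for $y<x$ and $(x,y)\in\Phi_x^+$ for $y>x$, such that moreover: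

- if $x$ is not special, then $E_s\in\Phi_x^-\cap\Phi_x^+$ for all finite $s\subseteq\chi_x$;
- if $x=x(V_1,V_2,i)$, then $V_1\in\Phi_x^-$ and $E_s\in\Phi_x^-$ for all finite $s\subseteq h_i$, and $V_2\in\Phi_x^+$ and $E_t\in\Phi_x^+$ for all finite $t\subseteq h_i'$.

These exist. A finite intersection of sets required for one of the ultrafilters contains some $J\cap E_s$ with $J$ a nonempty open interval. In the special case this uses $x\in M(V_1,V_2)$, which makes $V_1\cap(y,x)$ and $V_2\cap(x,y)$ nonempty and open. By (a) it is not in $I$. So the required sets together with the complements of members of $I$ generate a proper filter, which extends to an ultrafilter.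

Define $\theta$ and $\tau$ as before; Lemma 2 applies. Since the ultrafilters are disjoint from $I$, we also have $\theta(A)=\theta(B)$ whenever $A\triangle B\in I$.

**Step 3: $A\setminus\theta(A)\in I$ for every $A\subseteq X$.** *This is the promised coherence, up to a null set.* For $I$-almost all $x\in A$, $x$ is not special and there are $J,s$ as in (b). Then $J\in\Phi_x^\pm$ since $x\in J$, and $E_s\in\Phi_x^\pm$ since $s\subseteq\chi_x$. As $(J\cap E_s)\setminus A\in I$ is in neither ultrafilter, $A\in\Phi_x^\pm$, that is, $x\in\theta(A)$.

**Step 4: open sets against $I$.** *This step identifies $I$ with the sets of empty $\tau$-interior.* By Step 3, $A\cap\theta(A)$ differs from $A$ by a set in $I$, so $\theta(A\cap\theta(A))=\theta(A)\supseteq A\cap\theta(A)$, and hence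
$$A\cap\theta(A)\in\tau\quad\text{for every }A\subseteq X.\tag{1}$$
If $A\in I$, then $\theta(X\setminus A)=X$, so $A$ is $\tau$-closed. A nonempty $\tau$-open set belongs to some $\Phi_x^-$, so it is not in $I$. If $A\notin I$, then $A\cap\theta(A)\notin I$ is a nonempty $\tau$-open subset of $A$. Therefore
$$A\ \text{has empty }\tau\text{-interior iff } A\in I.\tag{2}$$
Also $\{x\}\in I$, by Step 3 and $\theta(\{x\})=\emptyset$.

**Step 5: splitting.** *This step is the heart of connectedness: if $A\notin I$ and $X\setminus A\notin I$, then some $x$ splits $A$.* For $B\subseteq X$ and $s\in Fn(F,2)$ let $V_s(B)$ be the union of all open intervals $J\subseteq X$ with rational endpoints and $(J\cap E_s)\setminus B\in I$. There are only countably many such $J$, so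
$$(V_s(B)\cap E_s)\setminus B\in I.\tag{3}$$
Let $V=\bigcup_sV_s(A)$ and $V'=\bigcup_tV_t(X\setminus A)$. By (b), $A\setminus V\in I$ and $(X\setminus A)\setminus V'\in I$. So $V$ and $V'$ are nonempty, and $X\setminus(V\cup V')\in I$. By (a) with $s=\emptyset$, no nonempty open interval is in $I$, so $V\cup V'$ is dense in $X$ (in the Euclidean sense).

*Case 1: $V\cap V'\ne\emptyset$.* Then for some $s,t$ the set $V_s(A)\cap V_t(X\setminus A)$ contains a nonempty open interval. That interval is contained in $M(V_s(A),V_t(X\setminus A))$, so this pair is in $\mathcal P$. By density pick $i$ with $s\subseteq h_i$ and $t\subseteq h_i'$, and let $x=x(V_s(A),V_t(X\setminus A),i)$. Then $V_s(A)\cap E_s\in\Phi_x^-$, so $A\in\Phi_x^-$ by (3). Likewise $V_t(X\setminus A)\cap E_t\in\Phi_x^+$, so $X\setminus A\in\Phi_x^+$. So $x$ splits $A$.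

*Case 2: $V\cap V'=\emptyset$.* Then $V\setminus A\subseteq(X\setminus A)\setminus V'\in I$ and $V'\cap A\subseteq A\setminus V\in I$. So $A$ is, modulo $I$, the open set $V$, and we look for a point on its boundary. With Euclidean closures and interiors in $X$ put
$$V_1=\mathrm{int}\,\mathrm{cl}\,V\supseteq V,\qquad V_2=X\setminus\mathrm{cl}\,V\supseteq V'.$$
(The last inclusion holds because $V'$ is open and misses $V$.) Since $V_1\cap V'=\emptyset=V_2\cap V$, the sets $V_1\setminus V$ and $V_2\setminus V'$ are contained in $X\setminus(V\cup V')\in I$. Hence
$$V_1\setminus A\in I,\qquad V_2\cap A\in I.\tag{4}$$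
The sets $V_1,V_2$ are disjoint and nonempty. Since $V$ is open, $\mathrm{cl}\,V_1=\mathrm{cl}\,V$, so $V_2=X\setminus\mathrm{cl}\,V_1$; and $X\setminus\mathrm{cl}\,V_2=\mathrm{int}\,\mathrm{cl}\,V=V_1$. It follows that $\mathrm{int}\,\mathrm{cl}\,V_k=V_k$ for $k=1,2$. Let $H=X\setminus(V_1\cup V_2)$. Then $H=\mathrm{cl}\,V_1\setminus V_1=\partial V_1$ and $H=\mathrm{cl}\,V_2\setminus V_2=\partial V_2$; it is closed and nowhere dense, so $V_1\cup V_2$ is dense. And $H\ne\emptyset$ because $X=(0,1)$ is connected in the Euclidean topology.

Suppose first that $H$ has an isolated point $y$. Then for some $\varepsilon>0$ the intervals $(y-\varepsilon,y)$ and $(y,y+\varepsilon)$ lie in $V_1\cup V_2$, and each, being connected, lies in $V_1$ or in $V_2$. They do not lie in the same $V_k$, since otherwise $y\in\mathrm{int}\,\mathrm{cl}\,V_k=V_k$. So one of $\Phi_y^\pm$ contains $V_1$ and hence, by (4), $A$, and the other contains $V_2$ and hence $X\setminus A$. So $y$ splits $A$.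

Otherwise $H$ is nonempty, closed in $X$ and without isolated points, hence uncountable. We claim that
$$H\subseteq M(V_1,V_2)\cup M(V_2,V_1).\tag{5}$$
Let $x\in H$. As $V_1\cup V_2$ is dense, $x$ is a left-limit of some $V_k$; let $\{k,l\}=\{1,2\}$. Suppose $x\notin M(V_k,V_l)$. Then $x$ is not a right-limit of $V_l$, so by density it is a right-limit of $V_k$. Since $x\in\partial V_l$ and $x\notin V_l$, it is a limit of $V_l$ from some side, so from the left. So $x\in M(V_l,V_k)$, which proves (5). Hence one of $(V_1,V_2),(V_2,V_1)$ is in $\mathcal P$. For a corresponding special point $x$ (with any $i$), one of $\Phi_x^\pm$ contains $V_1$ and hence $A$, and the other contains $V_2$ and hence $X\setminus A$, by (4). So $x$ splits $A$.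

**Step 6: $\tau$ is maximal connected.** *This step collects the previous ones.* Let $A$ be $\tau$-clopen with $\emptyset\ne A\ne X$. By Step 4, $A$ and $X\setminus A$ are not in $I$, so by Step 5 some $x$ splits $A$, against Lemma 2(iii). So $\tau$ is connected. By (1) and Lemma 2(ii), every strictly finer topology is disconnected.

**Step 7: discrete subspaces are null.** *This step shows that $\tau$ is far from strictly $\sigma$-discrete.* Let $D$ be a discrete subspace of $(X,\tau)$. If $D\notin I$, then $D\cap\theta(D)$ is nonempty and open. A point $x$ of it has an open $W$ with $W\cap D=\{x\}$, so $\{x\}=W\cap D\cap\theta(D)$ is $\tau$-open. But $\{x\}\in I$ contradicts (2). So all discrete subspaces are in $I$. A nonempty $\tau$-open set is not in the $\sigma$-ideal $I$, so it is not a countable union of discrete subspaces. A $\tau$-nowhere dense set has empty interior, so it is in $I$ by (2). Hence meager sets are in $I$, no nonempty open set is meager, and $(X,\tau)$ is Baire. This proves Proposition 3. $\square$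

## Hypothesis (H) after adding $\kappa$ Cohen reals

**Proposition 4.** If $\kappa>\omega$ is measurable in $V$ and $G$ is $V$-generic for $\mathbb P=Fn(\kappa,2)$, then (H) holds in $V[G]$.

Together, Propositions 3 and 4 prove Theorem A. Recall that $\mathbb P$ is ccc, and that a finite partial function $p$ belongs to $G$ iff $p\subseteq g$, where $g=\bigcup G:\kappa\to2$.

**Step 1: the objects.** *We let the ultrafilter of $V$ decide which sets of Cohen reals are large, and read the sets $E_f$ off the generic function at places other than those used for the reals.* Let $U\in V$ be a $\kappa$-complete nonprincipal ultrafilter on $\kappa$. For $\alpha<\kappa$ and $n<\omega$ let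
$$e_n(\alpha)=\omega\cdot\alpha+n<\kappa,\qquad r_\alpha=\sum_{n<\omega}g(e_n(\alpha))\,2^{-n-1}.$$
The functions $e_n$ are injective with pairwise disjoint ranges. By genericity the sequences $(g(e_n(\alpha)))_n$ are pairwise distinct and not eventually constant. Indeed, for $\alpha\ne\beta$ the conditions $p$ with $p(e_n(\alpha))\ne p(e_n(\beta))$ for some $n$ are dense, and for all $\alpha,k$ and $i<2$ so are those with $p(e_n(\alpha))=i$ for some $n\ge k$. So $r_\alpha\in X=(0,1)$, $r_\alpha$ is not dyadic, and $\alpha\mapsto r_\alpha$ is injective. Work in $V[G]$, write $r[B]=\{r_\alpha:\alpha\in B\}$, and put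
$$I=\{A\subseteq X:\ r[B]\cap A=\emptyset\text{ for some }B\in U\},\qquad N=X\setminus r[\kappa]\in I.$$
In $V$ let $F$ be a set of representatives, modulo equality on a set in $U$, of all functions $f:\kappa\to\kappa$ which are not constant on any set in $U$ and do not agree with any $e_n$ on a set in $U$. For example, $\alpha\mapsto\omega\cdot\alpha+\omega$ is such a function: it is injective and its value is never of the form $\omega\cdot\alpha+n$. Let
$$E_f=\{r_\alpha:g(f(\alpha))=1\}\qquad(f\in F).$$

**Step 2: $I$ is closed under countable unions.** *The point is that witnesses chosen in $V[G]$ must be captured by a single set of $V$.* Let $A_n\in I$ be witnessed by $B_n\in U$. Fix a name for the sequence $(B_n)_n$ and a condition in $G$ forcing it to be a sequence of members of $U$. For each $n$ take a maximal antichain below this condition deciding the $n$-th term. It is countable, so in $V$ there is a sequence of countable $\mathcal U_n\subseteq U$ with $B_n\in\mathcal U_n$ for all $n$. Then $B=\bigcap\bigcup_n\mathcal U_n\in U$ and $r[B]\cap\bigcup_nA_n=\emptyset$. Clearly $I$ is closed under subsets; it is proper by (a), which we prove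 next.

**Step 3: clause (a).** *A density argument shows that every box contains reals with indices in any given $B\in U$.* Let $J$ be a nonempty open interval and $s\in Fn(F,2)$. Choose $n<\omega$ and $d\in2^n$ such that every nondyadic real whose binary expansion extends $d$ is in $J$. Let $B\in U$ and $p\in\mathbb P$. For $U$-almost all $\alpha$ the ordinals $e_m(\alpha)$ $(m<n)$ and $f(\alpha)$ $(f\in\mathrm{dom}\,s)$ are pairwise distinct and not in $\mathrm{dom}\,p$. Indeed, the $e_m$ have disjoint ranges, $f\ne e_m$ holds $U$-almost everywhere by the choice of $F$, and $f\ne f'$ holds $U$-almost everywhere for distinct representatives $f,f'$. Each $e_m(\alpha)$ lies in the finite set $\mathrm{dom}\,p$ for only finitely many $\alpha$. And if $f(\alpha)\in\mathrm{dom}\,p$ for $U$-many $\alpha$, then $f$ is constant on a set in $U$, against $f\in F$.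

Pick such $\alpha\in B$ and extend $p$ by the value $d(m)$ at $e_m(\alpha)$ for $m<n$, and $s(f)$ at $f(\alpha)$ for $f\in\mathrm{dom}\,s$. So the conditions of this kind, for some $\alpha\in B$, are dense, and one is in $G$. For the corresponding $\alpha$ the expansion of $r_\alpha$ extends $d$, so $r_\alpha\in J$; and for $f\in\mathrm{dom}\,s$ we have $r_\alpha\in E_f$ iff $g(f(\alpha))=1$ iff $s(f)=1$, by injectivity of $\alpha\mapsto r_\alpha$. So $J\cap E_s$ meets $r[B]$ for every $B\in U$, that is, $J\cap E_s\notin I$.

**Step 4: clause (b).** *We show that membership of $r_\alpha$ in $A$ is decided by finitely much of $g$, in a way that does not depend on $\alpha$.* Let $A\subseteq X$ and let $\dot A$ be a name for $A'=\{\alpha<\kappa:r_\alpha\in A\}$.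

In $V$, for each $\alpha$ let $Q_\alpha$ be a maximal antichain of conditions deciding "$\alpha\in\dot A$"; it is countable. Let $S_\alpha\subseteq\kappa$ be a countable set which contains $\{e_n(\alpha):n<\omega\}$ and the domains of all elements of $Q_\alpha$, with $S_\alpha\setminus\{e_n(\alpha):n<\omega\}$ infinite. Enumerate this last set injectively as $\{f_n(\alpha):n<\omega\}$. For $d,s\in Fn(\omega,2)$ let
$$p_\alpha(d,s)=\{(e_n(\alpha),d(n)):n\in\mathrm{dom}\,d\}\cup\{(f_n(\alpha),s(n)):n\in\mathrm{dom}\,s\}\in\mathbb P,$$
$$a_\alpha=\{(d,s):p_\alpha(d,s)\Vdash\alpha\in\dot A\}.$$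
Each $a_\alpha$ is a subset of a countable set, so there are at most $2^\omega<\kappa$ possible values. By $\kappa$-completeness $a_\alpha$ has a constant value $a$ on a set in $U$.

For each $n$ there are two possibilities. Either $f_n$ is constant on a set in $U$; let $Z$ be the set of these $n$ and $c_n$ the value. Or $f_n$ agrees on a set in $U$ with a unique $\varphi_n\in F$; indeed $f_n(\alpha)\ne e_m(\alpha)$ for all $\alpha,m$, so $f_n$ is one of the functions represented in $F$. The $\varphi_n$ $(n\notin Z)$ are distinct, because $f_n(\alpha)\ne f_m(\alpha)$ for $n\neq m$. By countable completeness there is $B\in U$ such that for all $\alpha\in B$: $a_\alpha=a$, $f_n(\alpha)=c_n$ for $n\in Z$, and $f_n(\alpha)=\varphi_n(\alpha)$ for $n\notin Z$.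

Back in $V[G]$, we show that every $x\in A\cap r[B]$ is as required in (b). This suffices, since $X\setminus r[B]\in I$. Let $x=r_\alpha\in A$ with $\alpha\in B$. $G$ meets $Q_\alpha$ in a condition with domain contained in $S_\alpha$, so of the form $p_\alpha(d,s)$. It decides "$\alpha\in\dot A$", and positively, as $\alpha\in A'$. So $(d,s)\in a_\alpha=a$. Let $J\ni r_\alpha$ be an open dyadic interval so small that all nondyadic $z\in J$ have the same binary digits as $r_\alpha$ at the places in $\mathrm{dom}\,d$, and let
$$s'=\{(\varphi_n,s(n)):n\in\mathrm{dom}\,s\setminus Z\}.$$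
This is a function since the $\varphi_n$ are distinct, and $s'\subseteq\chi_x$ since $g(\varphi_n(\alpha))=g(f_n(\alpha))=s(n)$.

Now let $\beta\in B$ with $r_\beta\in J\cap E_{s'}$. Then $g(e_n(\beta))=g(e_n(\alpha))=d(n)$ for $n\in\mathrm{dom}\,d$, by the choice of $J$. For $n\in Z\cap\mathrm{dom}\,s$ we have $g(f_n(\beta))=g(c_n)=g(f_n(\alpha))=s(n)$. For $n\in\mathrm{dom}\,s\setminus Z$ we have $g(f_n(\beta))=g(\varphi_n(\beta))=s'(\varphi_n)=s(n)$. Thus $p_\beta(d,s)\subseteq g$, so $p_\beta(d,s)\in G$. As $(d,s)\in a=a_\beta$, this condition forces $\beta\in\dot A$, so $r_\beta\in A$. Therefore $(J\cap E_{s'})\setminus A\subseteq X\setminus r[B]\in I$, which is (b).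

**Step 5: clause (c).** *A Cantor set is coded by countably many coordinates, and all but countably many $r_\alpha$ are generic over the code.* Let $P\subseteq X$ be a Cantor set; it is compact and nowhere dense. For $t\in2^{<\omega}$ let $J_t$ be the closed dyadic interval of reals having a binary expansion that extends $t$, and let $\Delta=\{t\in2^{<\omega}:J_t\cap P=\emptyset\}$. Every $t\in 2^{<\omega}$ has an extension in $\Delta$. Fix a name for $\Delta$ and, for each $t$, a countable maximal antichain deciding whether $t$ is in it. Let $S\in V$ be the union of the domains of all these conditions. Then $S$ is countable and $\Delta\in V[G\cap Fn(S,2)]$.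

For all but countably many $\alpha$ the set $\{e_n(\alpha):n<\omega\}$ is disjoint from $S$. Fix such $\alpha$. By the product lemma, $G\cap Fn(\kappa\setminus S,2)$ is generic over $V[G\cap Fn(S,2)]$. Every $q\in Fn(\kappa\setminus S,2)$ can be extended so that for some $m$ its values at $e_0(\alpha),\dots,e_{m-1}(\alpha)$ are defined, forming $u\in2^m$, and it is undefined at the other $e_n(\alpha)$; then it can be extended so that the values form an extension $t\in\Delta$ of $u$. So $(g(e_n(\alpha)))_n$ extends some $t\in\Delta$, whence $r_\alpha\in J_t$ and $r_\alpha\notin P$. So $P\setminus N=P\cap r[\kappa]$ is countable, and $|P\cap N|=\mathfrak c$. This proves Proposition 4 and Theorem A. $\blacksquare$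

## Sets with empty interior and the generic ultrapower

We turn to the other direction: a crowded submaximal space that is not strictly $\sigma$-discrete has large cardinal strength.

**Lemma 5.** Let $X$ be a crowded submaximal space. Then every set with empty interior is closed and discrete, and the sets with empty interior are exactly the nowhere dense sets; they form an ideal. If $X$ is not strictly $\sigma$-discrete, there is a nonempty open $Y\subseteq X$ such that $I=\{E\subseteq Y:\mathrm{int}\,E=\emptyset\}$ is a $\sigma$-ideal on $Y$ containing all singletons.

*Proof.* Let $\mathrm{int}\,E=\emptyset$. Every $E'\subseteq E$ has dense, hence open, complement. So all subsets of $E$ are closed, and $E$ is closed and discrete. A closed set with empty interior is nowhere dense, and a nowhere dense set has empty interior; nowhere dense sets form an ideal.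

Let $X$ be not strictly $\sigma$-discrete. Then $X$ is not meager in itself. Let $W$ be the union of all meager open sets. It is meager by the Banach category theorem, which is quickly checked here. Take a maximal disjoint family of nonempty meager open sets $U_i=\bigcup_nN_{i,n}$ with $N_{i,n}$ nowhere dense. The set $\bigcup_iN_{i,n}$ has empty interior, since a nonempty open subset $O$ would meet some $U_i$, and then $O\cap U_i\subseteq N_{i,n}$. And $W\setminus\bigcup_iU_i$ has empty interior, since a nonempty open subset would meet a meager open set and thus contain a nonempty meager open set disjoint from all $U_i$.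

The boundary $\overline W\setminus W$ is nowhere dense, so $\overline W$ is meager. Hence $Y=X\setminus\overline W$ is nonempty and open, and contains no nonempty meager open set. A countable union of members of $I$ is meager and contained in $Y$, so its interior is empty. Singletons are in $I$ because $X$ is crowded, and $Y\notin I$. $\square$

In such a $Y$ every set outside $I$ contains a nonempty open set. One would like to extract a countably complete nonprincipal ultrafilter from $I$ directly, as in the $T_1$ example. This cannot work in general. In the space of Theorem A the set $Y$ has size at most $\mathfrak c$, and on a set $Z\subseteq2^\omega$ every countably complete ultrafilter $W$ is principal: for each $n$ one of the sets $\{z\in Z:z(n)=b\}$, $b<2$, is in $W$, and the intersection of these sets over all $n$ has at most one point. The ideal $I$ is $\sigma$-complete but splits too much. The way out is to force with the open sets: a generic filter chooses an ultrafilter, and the $\sigma$-completeness of $I$ survives as well-foundedness of the ultrapower.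

**Lemma 6 (generic ultrapower).** Let $X$, $Y$, $I$ be as in Lemma 5, with $X$ not strictly $\sigma$-discrete. Let $\mathcal T$ be the poset of nonempty open subsets of $Y$ ordered by inclusion, $H$ a $V$-generic filter on $\mathcal T$, and $D=\{A\in P(Y)^V:\exists O\in H\ O\subseteq A\}$. Then $D$ is an ultrafilter on $P(Y)^V$ containing no singletons. The ultrapower of $V$ by $D$ (using functions in $V$) is well-founded. If $j:V\to M$ is the resulting elementary embedding into a transitive class $M\subseteq V[H]$, then $j$ moves some ordinal $\le|Y|^V$; the least moved ordinal is $>\omega$.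

*Proof.*

**Step 1: $D$ is an ultrafilter.** *Genericity decides every set of $V$.* $D$ is a filter since $H$ is. For $A\subseteq Y$ in $V$ and $O\in\mathcal T$, one of $O\cap A$, $O\setminus A$ is not in $I$, so it contains a nonempty open set. So the conditions contained in $A$ or in $Y\setminus A$ are dense, and $A\in D$ or $Y\setminus A\in D$. Members of $D$ contain nonempty open sets, so $D\cap I=\emptyset$; in particular $D$ contains neither $\emptyset$ nor singletons. Since $V$ satisfies choice, Łoś's theorem holds for the ultrapower, whose elements are classes $[f]$ of functions $f\in V$ on $Y$.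

**Step 2: well-foundedness.** *This step uses that $I$ is a $\sigma$-ideal.* Suppose $O_0\in\mathcal T$ forces that $(\dot f_n)_{n<\omega}$ are functions in $V$ on $Y$ with $\{y:\dot f_{n+1}(y)\in\dot f_n(y)\}\in\dot D$ for all $n$. Call $O\subseteq O_0$ in $\mathcal T$ *$n$-good* if there are $f_0^O,\dots,f_n^O\in V$ with $O\Vdash\dot f_i=f_i^O$ for $i\le n$ and $f_{i+1}^O(y)\in f_i^O(y)$ for all $y\in O$, $i<n$.

The $n$-good sets are dense below $O_0$. Indeed, shrink a given $O$ to decide $\dot f_0,\dots,\dot f_n$, with values $f_0,\dots,f_n$. If $O$ forces $E\in\dot D$, then $O\setminus E\in I$, since otherwise a nonempty open subset of $O\setminus E$ would force $Y\setminus E\in\dot D$. Hence $O\cap E\notin I$, and $O$ can be shrunk to a nonempty open subset of $E$. Do this successively for the sets $E=\{y:f_{i+1}(y)\in f_i(y)\}$, $i<n$.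

In $V$ let $\mathcal W_n$ be a maximal disjoint family of $n$-good sets. By density of the $n$-good sets, $\bigcup\mathcal W_n$ is dense in $O_0$, so $O_0\setminus\bigcup\mathcal W_n\in I$. As $I$ is a $\sigma$-ideal and $O_0\notin I$, there is $y\in O_0\cap\bigcap_n\bigcup\mathcal W_n$. Let $y\in O_n\in\mathcal W_n$. For $n,m\ge i$ the set $O_n\cap O_m\ni y$ is a condition extending both $O_n$ and $O_m$, so $f_i^{O_n}=f_i^{O_m}=:f_i$. Since $O_{i+1}$ is $(i+1)$-good and contains $y$, $f_{i+1}(y)\in f_i(y)$ for all $i$, contradicting foundation in $V$.

The ultrapower is set-like: a member of $[f]$ is represented by a function from $Y$ into $\{\emptyset\}\cup\bigcup\mathrm{ran}\,f$. So it has a transitive collapse $M$, with which we identify it.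

**Step 3: a moved ordinal.** *This step shows that $j$ is not the identity on small ordinals.* In $V$ fix an injection $e:Y\to|Y|$. Suppose $j$ fixes all ordinals $\le|Y|$. Then $[e]<j(|Y|)=|Y|$, so $[e]=\xi=j(\xi)$ for some $\xi<|Y|$. Hence $\{y:e(y)=\xi\}\in D$, a set with at most one element, a contradiction. Since $M$ is transitive, $j$ fixes all $n<\omega$ and $\omega$, so the least moved ordinal is $>\omega$. $\square$

## The constructible universe

**Proof of Theorem B.** Let $V=L$ and suppose $X$ is crowded, submaximal and not strictly $\sigma$-discrete. Lemma 6 gives, in $L[H]$, an elementary embedding $j:L\to M$, not the identity, with $M$ a transitive class. Since $j(\xi)\ge\xi$ for all ordinals $\xi$, $M$ contains all ordinals; and $M$ satisfies "$V=L$". So $M=L$, and $j$ is a nontrivial elementary embedding of $L$ into $L$. By Kunen's theorem $0^\#$ exists in $L[H]$, so by Silver's theorem every uncountable cardinal of $L[H]$ is inaccessible in $L$. But take an $L$-cardinal $\mu\ge|\mathcal T|+\aleph_0$. Forcing with $\mathcal T$ preserves cardinals above $\mu$, so $(\mu^+)^L$ is an uncountable cardinal of $L[H]$, and it is a successor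 cardinal of $L$. This is a contradiction. So every crowded submaximal space is strictly $\sigma$-discrete.

By Lemma 1 a Hausdorff maximal connected space with at least two points is crowded and submaximal; with at most one point the claim is trivial. $\blacksquare$

## An inner model with a measurable cardinal

Let $X$ be crowded, submaximal, not strictly $\sigma$-discrete, let $Y,\mathcal T,H$ and $j:V\to M\subseteq V[H]$ be as in Lemma 6, and let $\kappa\le|Y|$ be the critical point, that is, the least ordinal moved by $j$; $\kappa>\omega$ and $j(\kappa)>\kappa$.

The first thing to try is the set $\{x\subseteq\kappa:\kappa\in j(x)\}$ that measures $\kappa$ when $j$ is an embedding definable in $V$. Here $j$ lives in $V[H]$, and the set need not be in $V$. In the situation of Theorem A it certainly is not, because it would be a countably complete nonprincipal ultrafilter on $\kappa\le|Y|\le\mathfrak c$, and we saw that there is none. So we restrict the measure to the subsets of $\kappa$ in a thin inner model $N$. The model is chosen so that the measure on $P(\kappa)\cap N$ is computable in $V$, and so that iterating this measure produces enough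 embeddings of $N$ into itself.

**Relative constructibility.** For a class $A$, $L[A]=\bigcup_\alpha L_\alpha[A]$, where $L_0[A]=\emptyset$, unions are taken at limits, and $L_{\alpha+1}[A]$ consists of the subsets of $L_\alpha[A]$ definable with parameters over $(L_\alpha[A],\in,A\cap L_\alpha[A])$. For $A=\emptyset$ this is $L$; for $A\subseteq\omega$ it contains $A$. The following standard facts are used (Kanamori, *The Higher Infinite*, §3).

- (L1) If $A$ is a definable class, $(L[A],\in,A\cap L[A])$ satisfies ZFC in the language with a predicate for $A$.
- (L2) There is a sentence $\sigma$ such that for every class $A$ and every transitive class $T$: $(T,\in,A\cap T)\models\sigma$ iff $T=L[A]$ or $T=L_\delta[A]$ for some limit $\delta>\omega$.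
- (L3) There is a parameter-free formula which defines a well-ordering over each structure as in (L2).

Here "definable" allows parameters. We write $(N,\in,F^*)$ for $(N,\in,F^*\cap N)$ and so on.

**Step 1: many ordinals fixed by $j$.** *They will be used to code $N$ and to make hulls that $j$ does not move.* In $V$ let $C$ be the class of strong limit cardinals $\nu>2^{|Y|}$ with $\mathrm{cf}\,\nu>|Y|$. We show $j(\nu)=\nu$ for $\nu\in C$. First, $\nu$ is a cardinal in $V[H]$, since $|\mathcal T|\le2^{|Y|}<\nu$. For $\xi<\nu$, ordinals below $j(\xi)$ are represented by functions from $Y$ to $\xi$ in $V$, so in $V[H]$ we have $|j(\xi)|\le|(\xi^Y)^V|<\nu$, and $j(\xi)<\nu$. An ordinal $<j(\nu)$ is $[f]$ with $f:Y\to\nu$ in $V$. Since $\mathrm{cf}\,\nu>|Y|$, $f$ is bounded by some $\xi<\nu$, so $[f]\le j(\xi)<\nu$. Hence $j(\nu)\le\nu$, and $j(\nu)=\nu$.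

Let $C^*$ be the class of $\nu\in C$ such that $C\cap\nu$ has order type $\nu$. It is unbounded. Indeed, let $\nu=\sup_{\xi<|Y|^+}\nu_\xi$, where $\nu_0$ is arbitrarily large, $\nu_{\xi+1}>\nu_\xi$ is a member of $C$ such that $C\cap\nu_{\xi+1}$ has order type $\ge\nu_\xi$, and $\nu_\xi$ is the supremum of the earlier ones at limits. The space $Y$ is infinite, so $|Y|^+$ is regular and $\mathrm{cf}\,\nu=|Y|^+>|Y|$. As a limit of members of $C$, $\nu$ is a strong limit above $2^{|Y|}$, so $\nu\in C$. The order type of $C\cap\nu$ is at least every $\nu_\xi$, hence equal to $\nu$.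

**Step 2: the model $N$.** *We build the relative constructible model in which the end-segment filter of an $\omega$-sequence of fixed points is available.* Choose in $V$ ordinals $\gamma_0<\gamma_1<\cdots$ in $C^*$ and let $\lambda=\sup_n\gamma_n$. Let $F^*(x)$ mean "$\gamma_m\in x$ for all but finitely many $m$", and let $N=L[F^*]$. For instance, $F^*(\lambda)$ holds, while $F^*$ fails for $\{\gamma_m:m\text{ even}\}$ and for its complement in $\lambda$.

As $j$ fixes $\omega$, all $n<\omega$ and all $\gamma_n$, it fixes the sequence $(\gamma_n)_n$. So this sequence is in $M$, and $F^*$ is absolute between $V$ and $M$. Since $M$ is transitive and contains all ordinals, the construction of $L_\alpha[F^*]$ gives the same result in $M$. Hence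
$$j(L_\alpha[F^*])=L_{j(\alpha)}[F^*],\qquad j(F^*\cap L_\alpha[F^*])=F^*\cap L_{j(\alpha)}[F^*],\qquad L[F^*]^M=N,$$
and $j{\upharpoonright}N:(N,\in,F^*)\to(N,\in,F^*)$ is elementary. Put
$$U=\{x\in P(\kappa)\cap N:\kappa\in j(x)\}.$$

**Step 3: $U\in V$.** *We find the value of $j$ on $P(\kappa)\cap N$, cut down to what matters, from a hull that $j$ fixes pointwise.* Choose $\delta\in C^*$ above $\lambda$ with $P(\kappa)\cap N\subseteq L_\delta[F^*]$. In $V$ let $K$ be the set of elements of $L_\delta[F^*]$ definable in $(L_\delta[F^*],\in,F^*)$ from parameters in $\kappa\cup(C\cap\delta)$. By (L3) there are definable Skolem functions, so $K$ is an elementary substructure. The map $j$ fixes this structure, because $j(\delta)=\delta$, and it fixes each of the parameters. So $j(z)=z$ for all $z\in K$.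

Let $\pi:K\to T$ be the transitive collapse. Since $C\cap\delta\subseteq K$ has order type $\delta$, $T\cap\mathrm{Ord}=\delta$. Since $\gamma_n\in C\cap\delta\subseteq K$ and $C\cap\gamma_n\subseteq K$ has order type $\gamma_n$, also $\pi(\gamma_n)=\gamma_n$. Therefore, for $z\in K$, $\gamma_n\in z\leftrightarrow\gamma_n\in\pi(z)$, and so $F^*(z)\leftrightarrow F^*(\pi(z))$. So $\pi$ is an isomorphism of $(K,\in,F^*\cap K)$ with $(T,\in,F^*\cap T)$. The latter satisfies $\sigma$, and $T\cap\mathrm{Ord}=\delta$, so $T=L_\delta[F^*]$ by (L2).

Given $x\in P(\kappa)\cap N\subseteq L_\delta[F^*]=T$, let $z=\pi^{-1}(x)$. As $\kappa\subseteq K$, $\pi$ is the identity on $\kappa$, so $x=z\cap\kappa$. Hence $j(x)=j(z)\cap j(\kappa)=z\cap j(\kappa)$, and since $\kappa<j(\kappa)$,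
$$x\in U\iff\kappa\in j(x)\iff\kappa\in\pi^{-1}(x).$$
The right side is computed in $V$, so $U\in V$.

**Step 4: properties of $U$.** *We list what the iteration will need.* By elementarity of $j{\upharpoonright}N$, $U$ is an ultrafilter on $P(\kappa)\cap N$. It contains no singleton, since $j(\{\xi\})=\{\xi\}$ for $\xi<\kappa$; and $\kappa\setminus(\xi+1)\in U$ for $\xi<\kappa$, since $\kappa\in j(\kappa)\setminus(\xi+1)$. The following also hold.

- *Completeness in $N$.* If $s\in N$, $s:\eta\to U$ and $\eta<\kappa$, then $\kappa\in\bigcap_{\xi<\eta}j(s(\xi))=j(\bigcap_{\xi<\eta}s(\xi))$, so $\bigcap_{\xi<\eta}s(\xi)\in U$.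
- *Amenability.* If $s\in N$, $s:\kappa\to P(\kappa)$, then $\{\xi<\kappa:s(\xi)\in U\}=\{\xi<\kappa:\kappa\in j(s)(\xi)\}\in N$, because $j(s)\in N$ and $j(s(\xi))=j(s)(\xi)$.
- *Countable completeness in $V$.* If $(x_n)_{n<\omega}\in V$ and all $x_n\in U$, then $\kappa\in\bigcap_nj(x_n)=j(\bigcap_nx_n)$, so $\bigcap_nx_n\ne\emptyset$.

Moreover $\kappa$ is a cardinal in $N$: if $h\in N$ mapped some $\eta<\kappa$ onto $\kappa$, completeness would give $\emptyset=\bigcap_{\xi<\eta}(\kappa\setminus\{h(\xi)\})\in U$. So in $N$ there is a bijection between $\kappa$ and $\kappa^l$ for each $l\ge1$, and amenability holds for families indexed by $\kappa^l$. From now on we work in $V$.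

**Step 5: finite powers of $U$.** *They measure the finite-dimensional sets that appear in iterated ultrapowers.* Let $U^0=\{\{\emptyset\}\}$. For $B\in P(\kappa^{k+1})\cap N$ let $B\in U^{k+1}$ iff $\{\xi:B_\xi\in U^k\}\in U$, where $B_\xi=\{\vec\eta\in\kappa^k:(\xi,\vec\eta)\in B\}$; that the set $\{\xi:B_\xi\in U^k\}$ is in $N$ is the case $l=1$ of (U1) below. For example, $\{(\xi,\eta):\xi<\eta\}\in U^2$, since all its sections $\kappa\setminus(\xi+1)$ are in $U$. If $a$ is a finite set of ordinals, identify $\kappa^a$ with $\kappa^{|a|}$ via the increasing enumeration of $a$; this gives $U^a$ on $P(\kappa^a)\cap N$.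

**(U1)** *If $s\in N$, $s:\kappa^l\to P(\kappa^k)$, then $\{\vec\xi:s(\vec\xi)\in U^k\}\in N$.* We use induction on $k$; $k=0$ is trivial. For $k+1$, the set $R=\{(\vec\xi,\eta):s(\vec\xi)_\eta\in U^k\}$ is in $N$ by the hypothesis for $k$ (with $l+1$). Then $\{\vec\xi:\{\eta:(\vec\xi,\eta)\in R\}\in U\}\in N$ by amenability, and this is the set in question.

**(U2)** *$U^k$ is an ultrafilter on $P(\kappa^k)\cap N$, closed under intersections of sequences in $N$ of length $<\kappa$.* Again induction on $k$, with $k=0$ trivial. For $k+1$: the set $\kappa^{k+1}$ has all sections in $U^k$ and $\emptyset$ has none. If $B\subseteq B'$, then $\{\xi:B_\xi\in U^k\}\subseteq\{\xi:B'_\xi\in U^k\}$, both in $N$. Sections commute with complements, so exactly one of $B$ and its complement is in $U^{k+1}$. Let $s\in N$, $s:\eta\to U^{k+1}$, $\eta<\kappa$, and $X_\rho=\{\xi:s(\rho)_\xi\in U^k\}\in U$ for $\rho<\eta$. By (U1), applied to $(\rho,\xi)\mapsto s(\rho)_\xi$ (with value $\kappa^k$ for $\rho\geq\eta$), the sequence $(X_\rho)_{\rho<\eta}$ is in $N$. So $\bigcap_\rho X_\rho\in U$. For $\xi$ in this set, $\bigl(\bigcap_\rho s(\rho)\bigr)_\xi=\bigcap_\rho s(\rho)_\xi\in U^k$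 by the induction hypothesis. Hence $\bigcap_\rho s(\rho)\in U^{k+1}$.

**(U3)** *For finite $a\subseteq b$ and $B\in P(\kappa^a)\cap N$: $B\in U^a$ iff $B'=\{\zeta\in\kappa^b:\zeta{\upharpoonright}a\in B\}\in U^b$.* We use induction on $|b|$; $b=\emptyset$ is trivial. Let $\beta=\min b$. If $\beta\in a$, then $\beta=\min a$, and $B'_\xi=\{\zeta\in\kappa^{b\setminus\{\beta\}}:\zeta{\upharpoonright}(a\setminus\{\beta\})\in B_\xi\}$; apply the induction hypothesis to all sections $B_\xi$. If $\beta\notin a$, all sections $B'_\xi$ equal $\{\zeta\in\kappa^{b\setminus\{\beta\}}:\zeta{\upharpoonright}a\in B\}$, so $B'\in U^b$ iff this set is in $U^{b\setminus\{\beta\}}$, and the induction hypothesis applies.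

*Similarly, if every element of $a_0$ is below every element of $a_1$, then*
$$B\in U^{a_0\cup a_1}\iff\{\zeta_0\in\kappa^{a_0}:\{\zeta_1\in\kappa^{a_1}:\zeta_0\cup\zeta_1\in B\}\in U^{a_1}\}\in U^{a_0}.\tag{6}$$
This is by induction on $|a_0|$. For $a_0=\emptyset$ it is the definition of $U^0$. Otherwise let $\beta=\min a_0$. Then $B\in U^{a_0\cup a_1}$ iff $B_\xi\in U^{(a_0\setminus\{\beta\})\cup a_1}$ for $U$-almost all $\xi$. Apply the induction hypothesis to each $B_\xi$, and then the definition of $U^{a_0}$.

**(U4)** *Let $a$ be a countable set of ordinals, and for $n<\omega$ let $b_n\subseteq a$ be finite and $B_n\in U^{b_n}$. Then there is $\zeta:a\to\kappa$ with $\zeta{\upharpoonright}b_n\in B_n$ for all $n$.* Choose $\zeta(\beta)$ by recursion along $\beta\in a$ in increasing order, keeping the following invariant for each initial segment $c$ of $a$ already treated: for every $n$,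
$$\{\vec\eta\in\kappa^{b_n\setminus c}:\zeta{\upharpoonright}(b_n\cap c)\cup\vec\eta\in B_n\}\in U^{b_n\setminus c}.$$
For $c=\emptyset$ this is the assumption. At limits it persists because each $b_n$ is finite, so $b_n\cap c=b_n\cap c'$ for some earlier $c'$. At a step $\beta$, consider the countably many $n$ with $\beta\in b_n$; then $\beta=\min(b_n\setminus c)$, and by the definition of $U^{b_n\setminus c}$ the set of values $\xi$ of $\zeta(\beta)$ that keep the invariant for $n$ is in $U$. These countably many sets have a common element by Step 4 (if there are none, put $\zeta(\beta)=0$); for $n$ with $\beta\notin b_n$ nothing changes. For $c=a$ the invariant says $\zeta{\upharpoonright}b_n\in B_n$. In particular, countably many members of $U^k$ have nonempty intersection.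

**Step 6: iterated ultrapowers.** *We form all iterates of $N$ by $U$ at once, by functions of finitely many coordinates.* Let $\alpha$ be an ordinal. Consider all pairs $(f,a)$ with $a\subseteq\alpha$ finite and $f\in N$ a function on $\kappa^a$. For a formula $\varphi$ in the language with $\in$ and $F^*$, put
$$\|\varphi((f_1,a_1),\dots)\|=\{\zeta\in\kappa^b:(N,\in,F^*)\models\varphi(f_1(\zeta{\upharpoonright}a_1),\dots)\},\qquad b=\bigcup_ia_i;$$
this is in $N$ by (L1). Interpret $=,\in,F^*$ on the pairs by letting an atomic formula hold iff its value $\|\cdot\|$ is in $U^b$. By (U3) it does not matter if $b$ is enlarged, so finitely many values can be compared over a common $b$. By (U2) the interpretation of $=$ is then an equivalence relation respected by the others, and we get a structure after identification. For $\alpha=1$ it is the ordinary ultrapower of $N$ by $U$ with functions in $N$.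

Łoś's theorem holds: $\varphi((f_1,a_1),\dots)$ holds iff $\|\varphi((f_1,a_1),\dots)\|\in U^b$. The propositional steps use (U2) and (U3). For the existential step, if $\|\exists x\,\varphi\|\in U^b$, there is a function $f\in N$ on $\kappa^b$ choosing witnesses, because $N$ satisfies choice and replacement in the expanded language; then $\|\varphi((f,b),\dots)\|=\|\exists x\,\varphi\|\in U^b$, and the induction hypothesis applies. Conversely, if $\varphi((f,a),\dots)$ holds, then $\|\varphi((f,a),\dots)\|\in U^{a\cup b}$ is contained in $\{\zeta\in\kappa^{a\cup b}:\zeta{\upharpoonright}b\in\|\exists x\,\varphi\|\}$, so $\|\exists x\,\varphi\|\in U^b$ by (U3).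

The structure is set-like, since a member of $(f,a)$ is represented by some $(g,b)$ with $g:\kappa^b\to\{\emptyset\}\cup\bigcup\mathrm{ran}\,f$. It is well-founded. If $(f_{n+1},a_{n+1})\in(f_n,a_n)$ held for all $n$, then (U4) with $b_n=a_n\cup a_{n+1}$ and $B_n=\|(f_{n+1},a_{n+1})\in(f_n,a_n)\|$ would give $\zeta:\bigcup_na_n\to\kappa$ with $f_{n+1}(\zeta{\upharpoonright}a_{n+1})\in f_n(\zeta{\upharpoonright}a_n)$ for all $n$, which is impossible. Let $(N_\alpha,\in,E_\alpha)$ be the transitive collapse, write $[f,a]$ for the element given by $(f,a)$, and let
$$i_\alpha:(N,\in,F^*)\to(N_\alpha,\in,E_\alpha),\qquad i_\alpha(x)=[\text{constant }x,\emptyset],$$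
which is elementary. Since $i_\alpha(\xi)\ge\xi$, $N_\alpha$ contains all ordinals.

**Step 7: where $i_\alpha$ sends ordinals.** *We need that iterating $\nu$ times sends $\kappa$ exactly to $\nu$ and fixes larger suitable cardinals.*

**(I1)** *If $\nu>\kappa$ is a strong limit cardinal, then $i_\nu(\kappa)=\nu$.* For $\beta<\nu$ let $[\mathrm{id},\{\beta\}]$ be given by $\zeta\mapsto\zeta(\beta)$. These ordinals are strictly increasing in $\beta$, because $\{(\xi,\eta):\xi<\eta\}\in U^2$, and they are below $i_\nu(\kappa)$. So $i_\nu(\kappa)\ge\nu$.

Conversely let $[f,a]<i_\nu(\kappa)$; we may assume $f:\kappa^a\to\kappa$. Let $\beta<\nu$ with $a\subseteq\beta$. We claim that every $[g,b]<[f,a]$ is of the form $[g',b']$ with $b'\subseteq\beta$ finite and $g':\kappa^{b'}\to\kappa$ in $N$. By (U3) we may assume $a\subseteq b$. Let $b'=b\cap\beta\supseteq a$ and $c=b\setminus\beta$. By (6), for $U^{b'}$-almost all $\zeta_0$ we have $g(\zeta_0\cup\zeta_1)<f(\zeta_0{\upharpoonright}a)<\kappa$ for $U^c$-almost all $\zeta_1$. So for such $\zeta_0$ there is a unique value $g'(\zeta_0)<\kappa$ with $g(\zeta_0\cup\zeta_1)=g'(\zeta_0)$ for $U^c$-almost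 all $\zeta_1$: if none of the sets $\{\zeta_1:g(\zeta_0\cup\zeta_1)=\rho\}$, $\rho<f(\zeta_0{\upharpoonright}a)$, were in $U^c$, then by (U2) neither would be their union. The set of pairs $(\zeta_0,\rho)$ with $\{\zeta_1:g(\zeta_0\cup\zeta_1)=\rho\}\in U^c$ is in $N$ by (U1). So $g'\in N$, with $g'=0$ elsewhere, and $[g,b]=[g',b']$ by (6). This proves the claim. So there are at most $2^\kappa\cdot|\beta|\cdot\omega<\nu$ ordinals below $[f,a]$, hence $[f,a]<\nu$. Therefore $i_\nu(\kappa)\le\nu$.

**(I2)** *If $\nu$ is a strong limit cardinal with $\mathrm{cf}\,\nu>\kappa$ and $\alpha<\nu$, $\kappa<\nu$, then $i_\alpha(\nu)=\nu$.* For $\xi<\nu$, an ordinal below $i_\alpha(\xi)$ is $[f,a]$ with $f:\kappa^a\to\xi$. Counting these pairs (we may take $\xi\geq 2$ and $\alpha\ge1$), $|i_\alpha(\xi)|\le|\xi|^\kappa\cdot|\alpha|\cdot\omega<\nu$, so $i_\alpha(\xi)<\nu$. An ordinal below $i_\alpha(\nu)$ is $[f,a]$ with $f:\kappa^a\to\nu$. This $f$ is bounded by some $\xi<\nu$, so $[f,a]\le i_\alpha(\xi)<\nu$. (For $\alpha=0$, $i_0$ is the identity.)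

Put $e_m=i_{\gamma_m}$. (These maps have nothing to do with the functions $e_n$ used for Theorem A.) Since all $\gamma_l\in C$ and $\kappa\le|Y|$, the cardinals $\gamma_l$ are strong limits above $\kappa$ of cofinality $>\kappa$, so (I1) and (I2) give
$$e_m(\kappa)=\gamma_m,\qquad e_m(\gamma_l)=\gamma_l\quad(l>m).\tag{7}$$

**Step 8: $e_m:(N,\in,F^*)\to(N,\in,F^*)$ is elementary and $e_m(\lambda)=\lambda$.** *The target of the iteration must again be $N$, with the same predicate.* Let $x=[f,a]\in N_{\gamma_m}$, $B=\{\zeta\in\kappa^a:F^*(f(\zeta))\}$ and $B_l=\{\zeta\in\kappa^a:\gamma_l\in f(\zeta)\}$; these are in $N$. By Łoś's theorem, $E_{\gamma_m}(x)$ iff $B\in U^a$; and for $l>m$, $\gamma_l=e_m(\gamma_l)\in x$ iff $B_l\in U^a$. If $E_{\gamma_m}(x)$ but $\gamma_l\notin x$ for infinitely many $l$, then by (U4) there is $\zeta\in B$ outside $B_l$ for infinitely many $l$, contradicting $F^*(f(\zeta))$. If $E_{\gamma_m}(x)$ fails but $\gamma_l\in x$ for all $l\ge l_0$, where $l_0>m$, then by (U4) there is $\zeta\notin B$ lying in all $B_l$, $l\ge l_0$, so $F^*(f(\zeta))$ holds, contradicting $\zeta\notin B$. So $E_{\gamma_m}=F^*\cap N_{\gamma_m}$.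

As $(N,\in,F^*)\models\sigma$, also $(N_{\gamma_m},\in,F^*\cap N_{\gamma_m})\models\sigma$. Since $N_{\gamma_m}$ is a transitive class containing all ordinals, $N_{\gamma_m}=L[F^*]=N$ by (L2).

Finally, let $[f,a]<e_m(\lambda)$ with $f:\kappa^a\to\lambda$. The sets $\{\zeta:f(\zeta)\ge\gamma_l\}$, $l>m$, have empty intersection, so by (U4) they are not all in $U^a$. So some $\{\zeta:f(\zeta)<\gamma_l\}$ with $l>m$ is in $U^a$, and $[f,a]<e_m(\gamma_l)=\gamma_l<\lambda$. Hence $e_m(\lambda)=\lambda$.

**Step 9: $N$ has a measurable cardinal.** *The end-segment filter of the $\gamma_m$ turns out to be an ultrafilter on $N$, because all $\gamma_m$ are images of the one point $\kappa$.* Let $\bar F=\{x\in P(\lambda)\cap N:F^*(x)\}$, which is in $N$ by (L1). In $N$ it is a filter on $\lambda$, contains $\lambda\setminus\{\xi\}$ for all $\xi<\lambda$, and does not contain $\emptyset$.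

*$\bar F$ is an ultrafilter in $N$.* Otherwise let $x$ be the least subset of $\lambda$, in the well-ordering (L3) of $N$, with $x,\lambda\setminus x\notin\bar F$. It is definable in $(N,\in,F^*)$ from $\lambda$, so $e_m(x)=x$ for all $m$ by Step 8. Hence, by (7),
$$\kappa\in x\iff\gamma_m=e_m(\kappa)\in e_m(x)=x\qquad\text{for every }m.$$
So all or none of the $\gamma_m$ are in $x$, that is, $x\in\bar F$ or $\lambda\setminus x\in\bar F$, a contradiction.

*$\bar F$ is $\sigma$-complete in $N$.* Otherwise let $s:\omega\to\bar F$ be the least sequence in $N$ with $\bigcap_ns(n)\notin\bar F$. Again $e_m(s)=s$, so $e_m(s(n))=s(n)$ for all $n$ and $m$, and as before each $s(n)$ contains all or none of the $\gamma_m$. As $s(n)\in\bar F$, it contains all of them. So $\bigcap_ns(n)\in N$ contains all $\gamma_m$ and is in $\bar F$, a contradiction.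

A nonprincipal $\sigma$-complete ultrafilter yields a measurable cardinal. In $N$, let $\mu$ be the least cardinality of a family $\{A_\xi:\xi<\mu\}\subseteq\bar F$ with intersection not in $\bar F$; it exists by nonprincipality, and $\mu>\omega$. The sets $Z_\xi=\bigcap_{\eta<\xi}A_\eta\setminus A_\xi$, $\xi<\mu$, are disjoint, none is in $\bar F$, and their union is the complement of $\bigcap_\xi A_\xi$, which is in $\bar F$. Then $\{B\subseteq\mu:\bigcup_{\xi\in B}Z_\xi\in\bar F\}$ is a nonprincipal ultrafilter on $\mu$, and it is $\mu$-complete by the minimality of $\mu$. So $\mu$ is measurable in $N$, and $N$ is an inner model of $V$ with a measurable cardinal.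

By Lemma 1 this applies in particular if some Hausdorff maximal connected space is not strictly $\sigma$-discrete (such a space has at least two points, so it is crowded and submaximal). Together with Theorem A this gives the stated equiconsistency. $\blacksquare$

Read contrapositively, Theorem C says: if there is no inner model with a measurable cardinal, then every Hausdorff maximal connected space is strictly $\sigma$-discrete. The proofs also give the equiconsistency of the following four theories:

1. ZFC + there is a measurable cardinal;
2. ZFC + some Hausdorff maximal connected space is not strictly $\sigma$-discrete;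
3. ZFC + some maximal connected topology on $(0,1)$ finer than the Euclidean one is Baire and has no nonempty strictly $\sigma$-discrete open set;
4. ZFC + some crowded submaximal space is not strictly $\sigma$-discrete.

From the consistency of 1 we get that of 3 by Theorem A. A space as in 3 is itself as in 2, and by Lemma 1 a space as in 2 is as in 4. From 4 we return to 1 by Theorem C.
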